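
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{fact}[theorem]{Fact}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{The critical percolated grid has treewidth of order $\sqrt{\log k}$}


\begin{abstract}
Let $\Gamma(k,p)$ be the random subgraph of the $k\times k$ grid in which each edge is kept independently with probability $p$. It was conjectured that at the critical value $p=\frac12$ the treewidth of $\Gamma(k,p)$ is $k^{91/96+o(1)}$ asymptotically almost surely. We disprove this: the treewidth of $\Gamma(k,\frac12)$ is $\Theta(\sqrt{\log k})$ asymptotically almost surely, the same order as for fixed $p<\frac12$. The proof combines a deterministic bound, which says that the treewidth is small if every dyadic square can be cut off from its surroundings by few edges, with a Gaussian tail bound for the number of edge-disjoint open crossings of a square annulus. We also determine the order of the treewidth for all sequences $p=p_k$ bounded away from $0$.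 It is $\sqrt{\log k}+k/L(p_k)$, where $L(p)$ is a correlation length.
\end{abstract}

\section{Introduction}

\subsection{The question}

For $k\ge1$ and $p\in[0,1]$, let $\Gamma(k,p)$ be the random graph obtained from the $k\times k$ grid, with vertex set $[k]^2=\{1,\dots,k\}^2$ and edges between vertices at Euclidean distance $1$, by keeping each edge independently with probability $p$. An event holds \emph{asymptotically almost surely} (a.a.s.)\ if its probability tends to $1$ as $k\to\infty$. Both $\log$ and $\ln$ denote the natural logarithm; we write $\ln$ where constants matter.

A \emph{tree decomposition} of a graph $G$ is a tree $T$ together with a set $W_x\subseteq V(G)$ for each node $x$ of $T$, such that every vertex and every edge of $G$ is contained in some $W_x$, and for each vertex $v$ the nodes $x$ with $v\in W_x$ form a subtree of $T$. The \emph{treewidth} $\mathrm{tw}(G)$ is the minimum, over all tree decompositions, of $\max_x|W_x|-1$. A tree with at least one edge has treewidth $1$, and the $k\times k$ grid has treewidth $k$ for $k\ge2$. So treewidth does not measure how large a graph is, but how hard it is to cut it recursively into pieces with small vertex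 sets.

For fixed $p\ne\frac12$ the treewidth of $\Gamma(k,p)$ is known up to constant factors (see \cite{twrgg}). A.a.s.\ it is $\Theta(k)$ if $\frac12<p\le1$ and $\Theta(\sqrt{\log k})$ if $0<p<\frac12$. In the first case the percolated grid is, up to a constant factor, as hard to separate as the grid itself. In the second case the treewidth has the same order as the side of the largest square subgrid that survives intact by pure chance. The value $p=\frac12$ separates the two regimes, and for it the following was proposed.

\begin{conjecture}[{\cite[Conjecture 5.5]{twrgg}}]\label{conj}
A.a.s.\ $\mathrm{tw}(\Gamma(k,\frac12))=k^{\frac{91}{96}+o(1)}$.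
\end{conjecture}

A power of $k$ is a natural guess. At $p=\frac12$ large components do exist. By self-duality (Fact~\ref{duality} below), for $k\ge2$ there is with probability at least $\frac12$ an open path from the left to the right side of $[k]^2$, hence a component with at least $k$ vertices. The exponent $\frac{91}{96}$ is half of $\frac{91}{48}$, so it is what one would obtain from a component with $k^{91/48+o(1)}$ vertices if this component were as well connected as a square grid with the same number of vertices.

Whatever the sizes of the components, it is the assumption on their connectivity that fails. At $p=\frac12$, at every scale and around every place, there is a probability bounded below that a closed circuit separates a square from its surroundings. This makes it very unlikely that a square is joined to its surroundings by many disjoint paths, and so critical components, though large, can be cut cheaply everywhere.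

\subsection{Results}

\begin{theorem}\label{main}
There are absolute constants $c,C>0$ such that for all $k\ge1$, all real $t\ge4$ and all $p\in[0,\frac12]$,
\begin{equation}\label{upper}
\Pr[\mathrm{tw}(\Gamma(k,p))\ge Ct]\le 6k^2e^{-ct^2}.
\end{equation}
Also, for $0<p<1$ and integers $2\le t\le k$,
\begin{equation}\label{lower}
\Pr[\mathrm{tw}(\Gamma(k,p))\ge t]\ge1-\exp\left(-\lfloor k/t\rfloor^2p^{2t^2}\right).
\end{equation}
Consequently there is a constant $C'>0$ such that, for each fixed $0<\eta<1/\sqrt{\ln2}$, a.a.s.
\begin{equation}\label{critical}
\Big\lfloor\Big(\tfrac1{\sqrt{\ln2}}-\eta\Big)\sqrt{\ln k}\Big\rfloor\le\mathrm{tw}(\Gamma(k,\tfrac12))\le C'\sqrt{\ln k}.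
\end{equation}
\end{theorem}

So $\mathrm{tw}(\Gamma(k,\frac12))=\Theta(\sqrt{\log k})$ a.a.s. Since $C'\sqrt{\ln k}=k^{o(1)}$ and $\frac{91}{96}>0$, Conjecture~\ref{conj} is false.

Where, then, does the linear regime begin? Let $\alpha_l(p)$ be the probability that the square $[0,2l]^2$ is crossed from left to right by an open path in bond percolation of density $p$ on $\mathbb Z^2$. Put
\begin{equation}\label{Ldef}
L(p)=\inf\{l\ge1\text{ an integer}:\ \alpha_l(1-p)\le\varepsilon\}\in\{1,2,\dots\}\cup\{\infty\},\qquad\inf\emptyset=\infty,
\end{equation}
where $\varepsilon\in(0,\frac12)$ is an absolute constant, fixed in \eqref{epsdef}. Thus $L(p)$ is the first scale at which closed crossings of a square become unlikely. We shall see that $L(p)=\infty$ for $p\le\frac12$ and $L(p)<\infty$ for $p>\frac12$. We put $k/\infty=0$.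

\begin{theorem}\label{allp}
There is an absolute constant $C$, and for every $p_0\in(0,1)$ a constant $c=c(p_0)>0$, such that for every sequence $p_k\in[p_0,1]$, a.a.s.
\[
c\left(\sqrt{\log k}+\frac k{L(p_k)}\right)\le\mathrm{tw}(\Gamma(k,p_k))\le C\left(\sqrt{\log k}+\frac k{L(p_k)}\right).
\]
\end{theorem}

For constant sequences this contains the critical case and both results quoted above for fixed $p\ne\frac12$.

\subsection{Idea of the proof}

The lower bound in \eqref{critical} is elementary. The grid $[k]^2$ contains about $(k/t)^2$ disjoint $t\times t$ subgrids, each of them fully open with probability at least $2^{-2t^2}$, so a.a.s.\ one of them is fully open as long as $2^{2t^2}$ is much smaller than $(k/t)^2$.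

For the upper bound, let $Q$ be a square of side $n$ and $Q^+$ the concentric square of side $3n$. Let $M(Q)$ be the maximum number of edge-disjoint open paths from $Q$ to the outside of $Q^+$. By Menger's theorem one can separate $Q$ from the outside of $Q^+$ by removing $M(Q)$ open edges. Section~\ref{sec:det} shows that if $M(Q)\le w$ for all dyadic squares $Q$ meeting $[k]^2$, then $\mathrm{tw}(\Gamma)\le37w$. There are only $O(k^2)$ such squares, so a tail bound for $M(Q)$ and a union bound finish the proof.

The quality of the result depends on the tail bound. For $p\le\frac12$ there is an open path across the annulus with probability at most some $q_0<1$, uniformly in $n$. The BK inequality then gives $\Pr[M(Q)\ge j]\le q_0^{\,j}$, and hence $\mathrm{tw}=O(\log k)$. This short argument, given in Section~\ref{sec:first}, already disproves the conjecture. To replace $\log k$ by $\sqrt{\log k}$ we need a bound of the form $\Pr[M(Q)\ge Cu]\le e^{-cu^2}$. For this we look at the smaller scale $n/u$. Each of $Cu$ paths has to cross of the order of $u$ annuli of that scale, so together they produce of the order of $u^2$ disjoint crossings of small annuli, each of them costing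 a constant factor (Section~\ref{sec:gauss}). Section~\ref{sec:A} proves Theorem~\ref{main}.

Section~\ref{sec:B} proves Theorem~\ref{allp}. Below the scale $L(p)$ the upper bound works as before. At the scale $L(p)$ it is the closed dual paths that are unlikely. There Menger's theorem yields of the order of $k/L(p)$ edge-disjoint open crossings of $[k]^2$ in each direction, and these force large treewidth.

\section{Background}\label{sec:background}

For a graph $G$ and $U\subseteq V(G)$ we write $\partial_GU$ for the set of edges between $U$ and $V(G)\setminus U$. Distances in the plane are $\ell_\infty$-distances. Paths do not repeat vertices.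

\subsection{Treewidth and cuts}

Two vertex sets \emph{touch} if they share a vertex or are joined by an edge. A \emph{haven of order $\theta$} in $G$ assigns to each $X\subseteq V(G)$ with $|X|<\theta$ a component $\beta(X)$ of $G-X$ such that any two of the sets $\beta(X),\beta(Y)$ touch. A \emph{bramble} is a collection of nonempty, connected, pairwise touching vertex sets; its \emph{order} is the minimum size of a vertex set that meets all its members.

\begin{fact}[Seymour--Thomas \cite{st}]\label{haven}
For integers $\theta\ge1$: $\mathrm{tw}(G)\ge\theta-1$ iff $G$ has a haven of order $\theta$, iff $G$ has a bramble of order at least $\theta$.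
\end{fact}

A haven is monotone: if $X\subseteq Y$ and $|Y|<\theta$, then $\beta(Y)\subseteq\beta(X)$. Indeed, $\beta(Y)$ is connected and avoids $X$, so it lies in one component of $G-X$. It touches $\beta(X)$, and both sets avoid $X$, so that component is $\beta(X)$.

We also use that $\mathrm{tw}$ is monotone under taking subgraphs, that the $s\times s$ grid has treewidth $s$ for $s\ge2$, and the following form of \emph{Menger's theorem}. For disjoint nonempty $A,B\subseteq V(G)$, the maximum number of edge-disjoint paths from $A$ to $B$ equals the minimum of $|\partial_GU|$ over all $U$ with $A\subseteq U\subseteq V(G)\setminus B$. (Contract each of $A$ and $B$ to a vertex and apply the edge version of the theorem.)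

\subsection{Percolation}

We consider bond percolation of density $p$ on all of $\mathbb Z^2$, with probability measure $P_p$. Retained edges are called \emph{open}, the others \emph{closed}. We regard $\Gamma=\Gamma(k,p)$ as its restriction to $[k]^2$. The dual lattice is $\mathbb Z^2+(\frac12,\frac12)$. Each edge $e$ is crossed by exactly one dual edge $e^*$, and $e^*$ is called open (closed) iff $e$ is open (closed). So the closed dual edges form bond percolation of density $1-p$ on a translate of $\mathbb Z^2$.

For positive integers $a,b$ let $H_p(a,b)$ be the probability that $[0,a]\times[0,b]$ contains an open path from its left to its right side. Then $\alpha_l(p)=H_p(2l,2l)$.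

\begin{fact}[Russo; Seymour--Welsh; see {\cite[Theorem 11.70, Lemmas 11.73 and 11.75]{grimmett}}]\label{rsw}
Let $l\ge1$ be an integer, $p\in[0,1]$ and $\tau=\alpha_l(p)$. Then $H_p(3l,2l)\ge(1-\sqrt{1-\tau})^3$, $H_p(4l,2l)\ge\tau H_p(3l,2l)^2$ and $H_p(6l,2l)\ge\tau H_p(4l,2l)^2$. Consequently, with probability at least
\[
\varphi(\tau):=\left[\tau\left(1-\sqrt{1-\tau}\right)^4\right]^{12}
\]
there is an open circuit in $[-3l,3l]^2\setminus(-l,l)^2$ having $(-l,l)^2$ in its interior.
\end{fact}

The last statement follows from the first three. They give $H_p(6l,2l)\ge\tau^3(1-\sqrt{1-\tau})^{12}$. If each of the four rectangles of size $6l\times2l$ that cover the annulus is crossed the long way, the crossings contain a circuit as required. By Harris' inequality (increasing events are positively correlated) this has probability at least $H_p(6l,2l)^4$. The function $\varphi$ is continuous and increasing on $[0,1]$, with $0<\varphi(\tau)<1$ for $0<\tau<1$ and $\varphi(1)=1$.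

\begin{fact}[Duality]\label{duality}
For every $p$ and $n\ge1$ we have $H_p(n+1,n)=1-H_{1-p}(n+1,n)$. Consequently $\alpha_l(p)\ge1-\alpha_l(1-p)$ for all $l\ge1$. Moreover $H_{1/2}(n+1,n)=\frac12$, and $\alpha_l(p)\ge\frac12$ for all $l\ge1$ and $p\ge\frac12$.
\end{fact}

Indeed, by planar duality, $[0,n+1]\times[0,n]$ has no open left--right crossing iff the dual rectangle $[\frac12,n+\frac12]\times[-\frac12,n+\frac12]$ has a closed top--bottom crossing. This dual rectangle has width $n$ and height $n+1$, and closed dual edges have density $1-p$; this gives the first identity. Since a crossing of $[0,n+1]\times[0,n]$ contains one of $[0,n]^2$, we have $H_p(n,n)\ge H_p(n+1,n)$. With $n=2l$,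
\[
\alpha_l(p)\ge H_p(2l+1,2l)=1-H_{1-p}(2l+1,2l)\ge1-\alpha_l(1-p).
\]
The case $p=\frac12$ of the identity gives $H_{1/2}(n+1,n)=\frac12$, hence $\alpha_l(\frac12)\ge\frac12$, and $\alpha_l$ is increasing in $p$.

For events $A,B$, let $A\circ B$ be the event that they \emph{occur disjointly}: there are disjoint sets $I,J$ of edges such that the states of the edges in $I$ guarantee $A$ and the states of those in $J$ guarantee $B$.

\begin{fact}[BK inequality, van den Berg--Kesten \cite{bk}]\label{bk}
If $A,B$ are increasing events depending on finitely many edges, then $P_p(A\circ B)\le P_p(A)P_p(B)$; likewise for decreasing events.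
\end{fact}

For increasing (or for decreasing) events, $A\circ B$ is again increasing (decreasing), and $\circ$ is associative. So by induction the probability that finitely many such events occur disjointly is at most the product of their probabilities. The same event may appear several times in the list. For instance, within a finite region, the probability that two given disjoint sets are joined by $j$ edge-disjoint open paths is at most the $j$-th power of the probability that they are joined by one.

\subsection{Escaping from a block}

Let $l\ge1$ be an integer and $m=2l$. We tile $\mathbb Z^2$ by the translates by $m\mathbb Z^2$ of $\{-l+1,\dots,l\}^2$. These are $m\times m$ \emph{blocks} $D$, and $D^+$ denotes the $3m\times3m$ square of the nine blocks around and including $D$. Likewise, we tile the dual lattice by the translates by $m\mathbb Z^2$ of $\{-l+\frac12,\dots,l-\frac12\}^2$, which gives dual blocks $D^*$ and their enlargements $D^{*+}$. Put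
\begin{align*}
\pi_l(p)&=P_p(\text{there is an open path from $D$ to }\mathbb Z^2\setminus D^+),\\
\pi^*_l(p)&=P_p(\text{there is a closed dual path from $D^*$ to the complement of }D^{*+}).
\end{align*}
By translation invariance these do not depend on the block. The events depend on finitely many edges (stop the path at its first vertex outside $D^+$, respectively $D^{*+}$); the first is increasing, the second decreasing.

\begin{lemma}\label{escape}
For all $l\ge1$ and $p\in[0,1]$:
\begin{enumerate}
\item[(a)] $\pi_l(p)\le1-\varphi(\alpha_l(1-p))$;
\item[(b)] $\pi_l^*(p)\le1-\varphi(\alpha_l(p))$.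
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $D=\{-l+1,\dots,l\}^2$. We apply Fact~\ref{rsw} to the closed dual edges, which have density $1-p$, centering the annulus at the dual vertex $(\frac12,\frac12)$. With probability at least $\varphi(\alpha_l(1-p))$ there is a closed dual circuit in
\[
[-3l+\tfrac12,3l+\tfrac12]^2\setminus(-l+\tfrac12,l+\tfrac12)^2
\]
with $(-l+\frac12,l+\frac12)^2$ in its interior. The interior contains $D$. A vertex outside $D^+=\{-3l+1,\dots,3l\}^2$ has a coordinate that is at most $-3l$ or at least $3l+1$, so it lies outside the circuit. A path from $D$ to the complement of $D^+$ therefore uses an edge whose dual lies on the circuit, and this edge is closed.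

(b) Let $D^*=\{-l+\frac12,\dots,l-\frac12\}^2\subset(-l,l)^2$. With probability at least $\varphi(\alpha_l(p))$ there is an open circuit as in Fact~\ref{rsw}, and it surrounds $D^*$. A dual vertex outside $D^{*+}$ has a coordinate of modulus at least $3l+\frac12$, so it lies outside the circuit. A dual path from $D^*$ to the complement of $D^{*+}$ therefore uses an open dual edge.
\end{proof}

The only place where $p\le\frac12$ enters the proof of \eqref{upper} is the following consequence. If $p\le\frac12$, then $\alpha_l(1-p)\ge\frac12$ by Fact~\ref{duality}, so
\begin{equation}\label{q0}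
\pi_l(p)\le q_0:=1-\varphi(\tfrac12)<1\qquad\text{for every }l\ge1.
\end{equation}
Uniformity in the scale $l$ is essential. For $p>\frac12$ we shall have a uniform bound, with a larger constant in place of $q_0$, only for the scales $l<L(p)$; this is where the term $k/L(p)$ in Theorem~\ref{allp} comes from.

\section{Small cuts around dyadic boxes bound the treewidth}\label{sec:det}

Let $\kappa\ge0$ be the integer with $2^{\kappa-1}<k\le2^\kappa$. A \emph{dyadic box of level} $i\in\{0,\dots,\kappa\}$ is a set
\[
Q=\{a2^i+1,\dots,(a+1)2^i\}\times\{b2^i+1,\dots,(b+1)2^i\},\qquad a,b\in\mathbb Z,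
\]
and $Q^+$ is the union of the nine boxes of level $i$ around and including $Q$. At most $4^{\kappa-i}$ boxes of level $i$ meet $[k]^2$, so the number of dyadic boxes meeting $[k]^2$ is at most
\begin{equation}\label{count}
\sum_{i=0}^\kappa4^{\kappa-i}\le\tfrac43\,4^\kappa\le\tfrac{16}3k^2\le6k^2 .
\end{equation}

We want to bound the treewidth when every dyadic box can be cut off cheaply. A haven can be pictured as a fugitive who is forced, by any small set $X$ of guards, into a region $\beta(X)$. Placing guards along a cheap cut around $Q$ decides whether the fugitive is near $Q$ or not. At the top level the fugitive is certainly near the box. If we guard a box and all the boxes of half its side nearby, then we find the fugitive near one of the smaller boxes. After $\kappa$ rounds the fugitive is confined to a single vertex and is caught. The difficulty is that the region cut off is not $Q$ itself but some set between $Q$ and $Q^+$, so these regions need not be nested. Covering $Q^+$, and not only $Q$, by smaller boxes takes care of this.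

\begin{lemma}\label{det}
Let $G$ be a graph with vertex set $[k]^2$ and $w\ge1$ an integer. Suppose that every dyadic box $Q$ of level at least $1$ meeting $[k]^2$ has a set $U_Q$ with $Q\cap[k]^2\subseteq U_Q\subseteq Q^+\cap[k]^2$ and $|\partial_GU_Q|\le w$. Then $\mathrm{tw}(G)\le37w$.
\end{lemma}

\begin{proof}
If $\kappa=0$ then $k=1$ and $\mathrm{tw}(G)=0$, so let $\kappa\ge1$. For boxes of level $0$ meeting $[k]^2$ we take $U_Q=Q$. The only box of level $\kappa$ meeting $[k]^2$ is $\{1,\dots,2^\kappa\}^2$, and for it we may take $U_Q=[k]^2$. Let $S_Q$ be the set of vertices of $U_Q$ incident with an edge of $\partial_GU_Q$. Then $|S_Q|\le w$; at level $0$ this holds because $|S_Q|\le1$. No edge of $G-S_Q$ joins $U_Q\setminus S_Q$ to $[k]^2\setminus U_Q$. Hence every component of $G-S_Q$ lies inside $U_Q$ or is disjoint from $U_Q$.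

Suppose that $\mathrm{tw}(G)\ge37w$, and let $\beta$ be a haven of order $\theta=37w+1$ (Fact~\ref{haven}). Call a box $Q$ meeting $[k]^2$ \emph{big} if $\beta(S_Q)\subseteq U_Q$. The box $\{1,\dots,2^\kappa\}^2$ of level $\kappa$ is big. We claim that if $Q$ is big and of level $i\ge1$, then some box of level $i-1$ meeting $[k]^2$ is big.

Let $\mathcal R$ be the set of boxes of level $i-1$ that are contained in $Q^+$ and meet $[k]^2$. There are $9\cdot4=36$ boxes of level $i-1$ in $Q^+$, so $|\mathcal R|\le36$. Put $X=S_Q\cup\bigcup_{R\in\mathcal R}S_R$. Then $|X|\le37w<\theta$, and by monotonicity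
\[
\beta(X)\subseteq\beta(S_Q)\subseteq U_Q\subseteq Q^+\cap[k]^2 .
\]
Pick $v\in\beta(X)$. It lies in some $R\in\mathcal R$, so $v\in R\cap[k]^2\subseteq U_R$. Also $v\in\beta(X)\subseteq\beta(S_R)$. So $\beta(S_R)$ is a component of $G-S_R$ that meets $U_R$, hence it lies inside $U_R$. This means that $R$ is big.

Descending, we find a big box $\{v\}$ of level $0$. Its set $S=S_{\{v\}}\subseteq\{v\}$ satisfies $\beta(S)\subseteq\{v\}$. By monotonicity $\beta(\{v\})\subseteq\beta(S)\setminus\{v\}=\emptyset$, a contradiction.
\end{proof}

For a finite square $Q\subset\mathbb Z^2$ of $n\times n$ vertices and the concentric square $Q^+$ of $3n\times3n$ vertices, let $M(Q)$ be the maximum number of edge-disjoint open paths from $Q$ to $\mathbb Z^2\setminus Q^+$. Each such path uses an edge of $\partial_{\mathbb Z^2}Q$, so always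
\begin{equation}\label{trivial}
M(Q)\le4n .
\end{equation}

\begin{corollary}\label{cor:det}
Let $w\ge1$ be an integer. If $M(Q)\le w$ for every dyadic box $Q$ of level at least $1$ meeting $[k]^2$, then $\mathrm{tw}(\Gamma(k,p))\le37w$.
\end{corollary}

\begin{proof}
Let $\Gamma=\Gamma(k,p)$, and let $Q$ be such a box. Put $A=Q\cap[k]^2$ and $B=[k]^2\setminus Q^+$. If $B=\emptyset$, take $U_Q=[k]^2$. Otherwise any path in $\Gamma$ from $A$ to $B$ is an open path from $Q$ to $\mathbb Z^2\setminus Q^+$, so there are at most $w$ edge-disjoint ones. Menger's theorem gives $U_Q$ with $A\subseteq U_Q\subseteq[k]^2\setminus B=Q^+\cap[k]^2$ and $|\partial_\Gamma U_Q|\le w$. Now apply Lemma~\ref{det}.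
\end{proof}

\section{One scale at a time: a logarithmic bound}\label{sec:first}

The simplest case of the method uses each box only at its own scale. It already disproves Conjecture~\ref{conj}.

\begin{proposition}\label{first}
Let $k\ge2$, $p\le\frac12$ and $w=\lceil 3\ln k/\ln(1/q_0)\rceil$, with $q_0$ from \eqref{q0}. Then $\Pr[\mathrm{tw}(\Gamma(k,p))\le37w]\ge1-6/k$. In particular $\mathrm{tw}(\Gamma(k,\frac12))=O(\log k)$ a.a.s.
\end{proposition}

\begin{proof}
Let $Q$ be a dyadic box of side $n=2^i$, $i\ge1$, and put $l=n/2$. Up to a translation, $Q$ is a block $D$ of side $2l$ and $Q^+$ is $D^+$. So there is an open path from $Q$ to $\mathbb Z^2\setminus Q^+$ with probability $\pi_l(p)\le q_0$. If $M(Q)\ge w$, then this event occurs $w$ times disjointly, and by the BK inequality $P_p(M(Q)\ge w)\le q_0^{\,w}\le k^{-3}$. By \eqref{count}, with probability at least $1-6k^2k^{-3}=1-6/k$ no dyadic box of level at least $1$ meeting $[k]^2$ has $M(Q)\ge w$. Then Corollary~\ref{cor:det} applies.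
\end{proof}

The loss in this argument is that it charges a crossing path only once, for its passage through the annulus at the scale of the annulus. But on its way the path also has to escape from many smaller blocks, and each of these escapes is an event of probability at most $q_0$. The next section charges for all of them.

\section{A Gaussian tail for the number of disjoint crossings}\label{sec:gauss}

\subsection{Segments}

Fix $l\ge1$, $m=2l$, and the tilings into blocks from Section~\ref{sec:background}. Given a path, primal or dual, that starts at $v_0$, let $D_0$ be the (primal or dual) block containing $v_0$, let $v_1$ be the first vertex of the path outside $D_0^+$, let $D_1$ be the block containing $v_1$, let $v_2$ be the first vertex after $v_1$ outside $D_1^+$, and so on, as long as this is possible. The piece of the path from $v_i$ to $v_{i+1}$ is called a \emph{segment}. It leads from $D_i$ to the complement of $D_i^+$, and the segments of a path are edge-disjoint. See Figure~\ref{fig}.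

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.48]
\fill[gray!20] (6,5) rectangle (9,8);
\fill[gray!20] (8,6) rectangle (11,9);
\fill[gray!45] (7,6) rectangle (8,7);
\fill[gray!45] (9,7) rectangle (10,8);
\fill[gray!45] (11,8) rectangle (12,9);
\draw[gray!50,very thin] (0,0) grid (13,12);
\draw[thick] (4,4) rectangle (8,8);
\draw[thick] (0,0) rectangle (12,12);
\draw[dashed] (6,5) rectangle (9,8);
\draw[dashed] (8,6) rectangle (11,9);
\draw[very thick] (7.4,6.3) -- (7.8,6.8) -- (7.3,7.4) -- (8.3,7.7) -- (8.6,7.0) -- (9.1,7.2)
 -- (9.6,7.6) -- (9.2,8.4) -- (10.2,8.7) -- (10.6,8.1) -- (11.1,8.4)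
 -- (11.6,8.2) -- (11.3,9.1) -- (12.1,9.4);
\fill (7.4,6.3) circle (0.14) node[below left] {$v_0$};
\fill (9.1,7.2) circle (0.14) node[below right] {$v_1$};
\fill (11.1,8.4) circle (0.14) node[below right] {$v_2$};
\node at (5,5) {$Q$};
\node at (1,1) {$Q^+$};
\end{tikzpicture}
\caption{A path (schematic) from a square $Q$ to the outside of the concentric square $Q^+$, cut into segments at a smaller scale. The thin lines bound the blocks, dark blocks are $D_0,D_1,D_2$, and the dashed squares are $D_0^+$ and $D_1^+$. The vertex $v_{i+1}$ is the first vertex of the path after $v_i$ that lies outside $D_i^+$. After $v_2$ the path leaves $Q^+$ before leaving $D_2^+$, so there are two segments.}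
\label{fig}
\end{figure}

\begin{lemma}\label{segments}
A path whose endpoints are at distance $d$ has at least $\frac{d+1}{2m}-1$ segments.
\end{lemma}

\begin{proof}
The vertex $v_{i+1}$ is outside $D_i^+$ but adjacent to a vertex of $D_i^+$, and $v_i\in D_i$. Hence each coordinate changes by at most $2m$ from $v_i$ to $v_{i+1}$. If there are $s$ segments, then after $v_s$ the path stays in $D_s^+$, so its last vertex is within distance $2m-1$ of $v_s$. Thus $d\le2ms+2m-1$.
\end{proof}

\subsection{Counting escapes}

Suppose that $M(Q)\ge\lambda u$, where $u$ is the ratio of the side of $Q$ to the side $m$ of the blocks. By Lemma~\ref{segments} the crossing paths have altogether of the order of at least $\lambda u^2$ edge-disjoint segments, each leading from some block $D$ to the complement of $D^+$. For a prescribed list of blocks, the BK inequality bounds the probability by $q$ to the power of the number of segments, where $q$ bounds $\pi_l(p)$. It remains to control the number of lists.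

One might specify, path by path, the sequence $D_0,D_1,D_2,\dots$ of blocks. This allows a bounded number of choices, up to $16$, for each segment, and it is too expensive, because our $q$ is very close to $1$: since $\frac12(1-1/\sqrt2)^4<\frac1{100}$, we have $\varphi(\frac12)<10^{-24}$. The way out is to forget which segments belong to the same path, and to record only \emph{how many} segments start in each block. There are only $O(u^2)$ blocks near $Q$. If the number $J$ of segments exceeds the number of blocks by a large constant factor, which we can enforce by taking $\lambda$ large, then the number of ways to distribute the segments among the blocks is at most $q^{-J/2}$, and a bound of $q^{J/2}$ remains.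

\begin{lemma}\label{gauss}
For every $q\in(0,1)$ there is $\lambda=\lambda(q)\ge1$ such that the following holds. Let $p\in[0,1]$ and $l\ge1$ be such that $\pi_l(p)\le q$. Let $Q$ be a square of $n\times n$ vertices in $\mathbb Z^2$ with $u:=\frac n{2l}\ge4$. Then
\[
P_p(M(Q)\ge\lambda u)\le q^{\lambda u^2/8}.
\]
\end{lemma}

\begin{proof}
Choose $\lambda\ge1$ so large that
\begin{equation}\label{lambda}
1+\ln(1+x)\le\frac x2\ln\frac1q\qquad\text{for all }x\ge\frac\lambda{52}.
\end{equation}
Let $m=2l$, so $u=n/m$, and suppose that $M(Q)\ge\lambda u$. Take $M(Q)$ edge-disjoint open paths from $Q$ to $\mathbb Z^2\setminus Q^+$, each stopped at its first vertex outside $Q^+$. The endpoints of each path are at distance at least $n+1$. By Lemma~\ref{segments} each path has at least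
\[
\frac{n+2}{2m}-1\ge\frac u2-1\ge\frac u4
\]
segments; the last step uses $u\ge4$. Each segment starts at a vertex other than the last vertex of its path, hence in $Q^+$. So altogether there are at least $J:=\lceil\lambda u^2/4\rceil$ edge-disjoint open segments, each of which joins some block $D$ meeting $Q^+$ to the complement of $D^+$.

Let $r$ be the number of blocks meeting $Q^+$. An interval of $3n$ consecutive integers meets at most $\frac{3n}m+2$ of the intervals of a partition of $\mathbb Z$ into intervals of $m$ consecutive integers. Hence
\[
r\le(3u+2)^2\le(3.5u)^2\le13u^2,
\]
again by $u\ge4$. Choose $J$ of the segments, and let $j_D$ be the number of those that start in $D$. Then the events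
\[
\text{``$D$ is joined to the complement of $D^+$ by an open path''},
\]
taken with multiplicities $j_D$, occur disjointly. For a given family $(j_D)$ with sum $J$ this has probability at most $q^J$ by the BK inequality. The number of families of $r$ nonnegative integers with sum $J$ is at most $\binom{J+r}r\le\left(\frac{e(J+r)}r\right)^r$. Put $x=J/r$; then $x\ge\frac{\lambda u^2/4}{13u^2}=\frac\lambda{52}$, and by \eqref{lambda}
\[
P_p(M(Q)\ge\lambda u)\le\exp\left(r\left[1+\ln(1+x)-x\ln\tfrac1q\right]\right)\le\exp\left(-\tfrac{rx}2\ln\tfrac1q\right)=q^{J/2}\le q^{\lambda u^2/8}.\qedhere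
\]
\end{proof}

\section{Proof of Theorem \ref{main}}\label{sec:A}

To treat the upper bound of Theorem~\ref{allp} at the same time, we allow that escape from blocks is under control only below some scale $\Lambda$. For the critical and subcritical cases, $\Lambda=\infty$. The scale of the blocks is chosen so that the ratio $u$ in Lemma~\ref{gauss} is about $t$ whenever this is allowed.

\begin{proposition}\label{general}
Let $q\in(0,1)$ and let $\lambda=\lambda(q)$ be as in Lemma~\ref{gauss}. Let $p\in[0,1]$, and let $\Lambda\ge2$ be an integer or $\infty$ such that $\pi_l(p)\le q$ for all integers $1\le l<\Lambda$. Then for all $k\ge1$ and all real $t\ge4$,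
\[
\Pr\left[\mathrm{tw}(\Gamma(k,p))\ge C_q\left(t+\frac k\Lambda\right)\right]\le6k^2q^{\lambda t^2/8},\qquad\text{where }C_q=37\left(\max(8,2\lambda)+1\right).
\]
\end{proposition}

\begin{proof}
Put $w=\lceil\max(8,2\lambda)(t+k/\Lambda)\rceil$. Consider a dyadic box $Q$ of side $n=2^i$, $1\le i\le\kappa$, meeting $[k]^2$. Note that $n\le2^\kappa<2k$.

If $n<2t$, then $M(Q)\le4n<8t\le w$ by \eqref{trivial}.

If $n\ge2t$, let $l=\min(\lfloor n/(2t)\rfloor,\Lambda-1)\ge1$ and $u=\frac n{2l}$. Then $u\ge t\ge4$, and $\pi_l(p)\le q$ because $l<\Lambda$. By Lemma~\ref{gauss}, $M(Q)<\lambda u$ outside an event of probability at most $q^{\lambda u^2/8}\le q^{\lambda t^2/8}$. It remains to see that $\lambda u\le w$. If $l=\lfloor n/(2t)\rfloor$, then $l\ge\frac n{4t}$, because $\lfloor y\rfloor\ge y/2$ for $y\ge1$, and so $u\le2t$. Otherwise $l=\Lambda-1\ge\Lambda/2$, and $u\le n/\Lambda<2k/\Lambda$. In both cases $\lambda u\le2\lambda(t+k/\Lambda)\le w$.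

By the union bound over the at most $6k^2$ boxes, see \eqref{count}, with probability at least $1-6k^2q^{\lambda t^2/8}$ we have $M(Q)\le w$ for all of them. Then Corollary~\ref{cor:det} gives
\[
\mathrm{tw}(\Gamma(k,p))\le37w<37\left(\max(8,2\lambda)\left(t+\frac k\Lambda\right)+1\right)\le C_q\left(t+\frac k\Lambda\right).\qedhere
\]
\end{proof}

\begin{lemma}\label{subgrids}
For $0<p\le1$ and integers $2\le t\le k$, inequality \eqref{lower} holds.
\end{lemma}

\begin{proof}
$[k]^2$ contains $\lfloor k/t\rfloor^2$ disjoint $t\times t$ subgrids. Each has $2t(t-1)$ edges, so it is fully open with probability $p^{2t(t-1)}\ge p^{2t^2}$, independently of the others. The probability that none of them is fully open is at most $(1-p^{2t^2})^{\lfloor k/t\rfloor^2}\le\exp(-\lfloor k/t\rfloor^2p^{2t^2})$. If one of them is fully open, then $\mathrm{tw}(\Gamma(k,p))\ge t$.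
\end{proof}

\begin{proof}[Proof of Theorem~\ref{main}]
Let $p\le\frac12$. By \eqref{q0}, Proposition~\ref{general} applies with $q=q_0$ and $\Lambda=\infty$, and it gives \eqref{upper} with $C=C_{q_0}$ and $c=\frac{\lambda(q_0)}8\ln\frac1{q_0}$. Inequality \eqref{lower} is Lemma~\ref{subgrids}.

To deduce \eqref{critical}, put $p=\frac12$ and $t=\sqrt{(4/c)\ln k}$ in \eqref{upper}. For large $k$ we have $t\ge4$, and the failure probability is at most $6k^2\cdot k^{-4}=6k^{-2}$. So the upper bound holds a.a.s.\ with $C'=C\sqrt{4/c}$. For the lower bound, put $p=\frac12$ and $t=\lfloor(1/\sqrt{\ln2}-\eta)\sqrt{\ln k}\rfloor$ in \eqref{lower}; for large $k$, $2\le t\le k$. Then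
\[
2^{-2t^2}\ge k^{-2(1-\eta\sqrt{\ln2})^2}\ge k^{-2+\eta'}\quad\text{for some }\eta'=\eta'(\eta)>0,
\]
so $\lfloor k/t\rfloor^2\,2^{-2t^2}\to\infty$, and the right-hand side of \eqref{lower} tends to $1$.
\end{proof}

\begin{remark}
At $p=\frac12$ the two bounds match in order for the following reason. A given $t\times t$ subgrid is fully open with probability $e^{-\Theta(t^2)}$, and a given annulus has more than a large constant times $t$ edge-disjoint open crossings with probability at most $e^{-\Omega(t^2)}$. For both events there are $k^{2-o(1)}$ places to consider when $t=k^{o(1)}$, so in both cases the threshold for $t$ is of order $\sqrt{\log k}$.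
\end{remark}

\section{All densities at once: proof of Theorem \ref{allp}}\label{sec:B}

\subsection{The correlation length}

Since $\varphi$ is continuous with $\varphi(1)=1$, we can fix an absolute constant
\begin{equation}\label{epsdef}
\varepsilon\in(0,\tfrac12)\quad\text{with}\quad1-\varphi(1-\varepsilon)\le2^{-12}.
\end{equation}
This is the constant in the definition \eqref{Ldef} of $L(p)$. If $p\le\frac12$, then $\alpha_l(1-p)\ge\frac12>\varepsilon$ for all $l$, so $L(p)=\infty$. If $p>\frac12$, then at the density $1-p<\frac12$ the probability that the origin is joined by an open path to distance $n$ decays exponentially in $n$ (Kesten \cite{kesten}). A crossing of $[0,2l]^2$ starts at one of $2l+1$ vertices and reaches distance $2l$ from it, so $\alpha_l(1-p)\to0$ as $l\to\infty$, and $L(p)<\infty$.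

The definition controls both escape probabilities: at scales $l<L(p)$ the probability that an open path escapes from a block is bounded away from $1$, while at scale $l=L(p)$ the probability that a closed dual path does so is very small. Precisely, by Lemma~\ref{escape} and Fact~\ref{duality},
\begin{align}
\pi_l(p)&\le1-\varphi(\varepsilon)\quad\text{for all }1\le l<L(p),\label{below}\\
\pi^*_l(p)&\le1-\varphi(1-\varepsilon)\le2^{-12}\quad\text{for }l=L(p)<\infty.\label{at}
\end{align}
Indeed $\alpha_l(1-p)>\varepsilon$ for $l<L(p)$, and for $l=L(p)<\infty$ we have $\alpha_l(1-p)\le\varepsilon$, which implies $\alpha_l(p)\ge1-\varepsilon$.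

From now on we write $p=p_k$ and $L=L(p_k)$.

\subsection{Upper bound}

If $L=1$, then $\mathrm{tw}(\Gamma(k,p))\le k=k/L$ for $k\ge2$, as $\Gamma(k,p)$ is a subgraph of the grid. Let $L\ge2$. By \eqref{below} we may apply Proposition~\ref{general} with the absolute constant $q=1-\varphi(\varepsilon)$ and $\Lambda=L$. Define $t>0$ by $\frac{\lambda t^2}8\ln\frac1q=4\ln k$, where $\lambda=\lambda(q)$. Then $t=\Theta(\sqrt{\log k})$ with absolute constants, and $t\ge4$ for large $k$. With probability at least $1-6k^2\cdot k^{-4}=1-6k^{-2}$ we obtain $\mathrm{tw}(\Gamma(k,p))<C_q(t+k/L)$. This is the upper bound of Theorem~\ref{allp}.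

\subsection{Lower bound of order $\sqrt{\log k}$}

Let $t=\big\lfloor\sqrt{\ln k/(2\ln(1/p_0))}\big\rfloor$; for large $k$, $2\le t\le k$. Then $p^{2t^2}\ge p_0^{2t^2}\ge k^{-1}$ and $k^{-1}\lfloor k/t\rfloor^2\to\infty$, so Lemma~\ref{subgrids} gives $\mathrm{tw}(\Gamma(k,p))\ge t\ge c_1\sqrt{\log k}$ a.a.s., with $c_1=c_1(p_0)>0$. Here the hypothesis $p_k\ge p_0$ is used, and it cannot be dropped: for $p_k=0$ the treewidth is $0$.

Along those $k$ with $k/L<\sqrt{\log k}$ this proves the lower bound of Theorem~\ref{allp}. It remains to treat those $k$ with
\[
\frac kL\ge\sqrt{\log k},
\]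
so in particular $L<\infty$ (for $k\ge2$). For these we show that a.a.s.\ $\mathrm{tw}(\Gamma(k,p))\ge\frac k{128L}$, which is at least $\frac1{256}(\sqrt{\log k}+k/L)$. For the rest of the section we consider only such $k$, and put
\[
l=L,\qquad m=2l,\qquad N=\lceil k/(8m)\rceil .
\]
Then $k/m\to\infty$ along these $k$, and we may assume $k\ge8m$. The plan is to find $N$ edge-disjoint crossings of $[k]^2$ in each direction, which together behave like an $N\times N$ grid. If they do not exist, then Menger's theorem gives a small cut, and a small cut contains a long dual path that is mostly closed. At the scale of $L$ such a path is very unlikely.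

\subsection{From a cut to a dual path}

\begin{lemma}\label{dualpath}
Let $U\subseteq[k]^2$ contain the left column and be disjoint from the right column, and let $F$ be the set of edges of the full grid on $[k]^2$ between $U$ and $[k]^2\setminus U$. Then there is a dual path from height $k+\frac12$ to height $\frac12$, with all $x$-coordinates in $[\frac32,k-\frac12]$, all of whose edges are dual to edges of $F$.
\end{lemma}

\begin{proof}
Let $F^*$ be the graph formed by the dual edges of the edges in $F$. No vertical edge in the left or right column belongs to $F$. Hence $F^*$ has all its vertices in $\{\frac32,\dots,k-\frac12\}\times\{\frac12,\dots,k+\frac12\}$. We look at the parity of degrees in $F^*$.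

A dual vertex in this range with height in $[\frac32,k-\frac12]$ is the center of a $4$-cycle of the grid. Its degree in $F^*$ is the number of edges of this $4$-cycle that belong to the cut $F$, and a cycle has an even number of edges in a cut. So its degree is even. A dual vertex of height $k+\frac12$ or $\frac12$ has degree $0$ or $1$, the only possible edge being dual to a horizontal edge of the row $y=k$ or $y=1$, respectively. The row $y=k$ is a path that starts in $U$ and ends outside $U$, so it has an odd number of edges in $F$. Hence the number of vertices of degree $1$ at height $k+\frac12$ is odd, and some component of $F^*$ contains an odd number of them. Every component has an even number of vertices of odd degree, so this component also contains a vertex of degree $1$ at height $\frac12$. It contains the required path.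
\end{proof}

\subsection{Many disjoint crossings}

\begin{lemma}\label{crossings}
The probability that $\Gamma(k,p)$ does not contain $N$ edge-disjoint paths from the left to the right column of $[k]^2$ is at most $\left(\frac km+2\right)2^{-k/(4m)}$.
\end{lemma}

\begin{proof}
Write $\Gamma=\Gamma(k,p)$. If there are no $N$ such paths, Menger's theorem gives a set $U$ that contains the left column, is disjoint from the right column, and has $|\partial_\Gamma U|\le N-1$. Let $F$ be as in Lemma~\ref{dualpath} and $\gamma$ the dual path obtained there. The open edges of $F$ are exactly those of $\partial_\Gamma U$, so at most $N-1$ edges of $\gamma$ are open.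

Cut $\gamma$ into segments with respect to the dual blocks, starting at its endpoint of height $k+\frac12$. Its endpoints are at distance at least $k$. So by Lemma~\ref{segments} there are at least $\frac{k+1}{2m}-1\ge\frac k{4m}$ segments, where we used $k\ge8m$. Consider the first $s_0=\lceil k/(4m)\rceil$ of them, starting in the blocks $D_0^*,\dots,D_{s_0-1}^*$. They are edge-disjoint, so at most $N-1<\frac k{8m}\le\frac{s_0}2$ of them contain an open edge. Hence at least $s_0/2$ of them are closed dual paths from $D_i^*$ to the complement of $D_i^{*+}$, and they are edge-disjoint.

Here, in contrast to Lemma~\ref{gauss}, we can afford to specify the sequence of blocks, because by \eqref{at} each closed segment costs a factor of at most $2^{-12}$. The path starts in one of $k-1$ consecutive dual vertices in a row, so there are at most $\frac km+2$ choices for $D_0^*$. Given $D_i^*$, the vertex $v_{i+1}$ lies outside $D_i^{*+}$ and is adjacent to it, so $D_{i+1}^*$ is one of the $25-9=16$ blocks in the ring around $D_i^{*+}$. Finally, there are at most $2^{s_0}$ choices for the set of indices of the closed segments, and this set has at least $s_0/2$ elements. For each choice,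 the BK inequality for decreasing events bounds the probability by $(2^{-12})^{s_0/2}$. So the probability in question is at most
\[
\left(\tfrac km+2\right)16^{s_0}\,2^{s_0}\,2^{-6s_0}=\left(\tfrac km+2\right)2^{-s_0}\le\left(\tfrac km+2\right)2^{-k/(4m)}.\qedhere
\]
\end{proof}

\subsection{The bramble}

Since $k/m\to\infty$, Lemma~\ref{crossings} and symmetry show that a.a.s.\ $\Gamma=\Gamma(k,p)$ contains edge-disjoint left--right crossings $H_1,\dots,H_N$ and edge-disjoint top--bottom crossings $V_1,\dots,V_N$ of $[k]^2$. By planarity every $H_i$ shares a vertex with every $V_j$. So the vertex sets of $H_i\cup V_j$, $1\le i,j\le N$, are connected, and any two of them intersect, since $H_i\cup V_j$ and $H_{i'}\cup V_{j'}$ both contain $H_i\cap V_{j'}\ne\emptyset$. They form a bramble.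

Each path through a vertex uses at least one edge there, degrees are at most $4$, and the $H_i$ are edge-disjoint. So each vertex lies on at most four of the $H_i$, and likewise on at most four of the $V_j$. Hence a set of fewer than $N/4$ vertices misses some $H_i$ and some $V_j$, and therefore misses $H_i\cup V_j$. So the bramble has order at least $N/4$, and by Fact~\ref{haven}
\[
\mathrm{tw}(\Gamma)\ge\frac N4-1\ge\frac k{32m}-1=\frac k{64L}-1\ge\frac k{128L}
\]
as soon as $k/L\ge128$, which holds for all large $k$ under consideration. This completes the proof of Theorem~\ref{allp}. \qed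

\begin{thebibliography}{9}

\bibitem{bk}
van den Berg and Kesten, 1985.

\bibitem{grimmett}
Grimmett, \emph{Percolation}, 2nd ed.

\bibitem{kesten}
Kesten, 1980.

\bibitem{st}
Seymour and Thomas, JCTB \textbf{58}, 1993.

\bibitem{twrgg}
\emph{On The Treewidth Of Random Geometric Graphs And Percolated Grids}, \texttt{http://www.staff.science.uu.nl/\~{}muell001/Papers/twRGG.pdf}

\end{thebibliography}

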